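# Density of interior periodic points for the triangle map $S(x,y)=(x(4-x-y),\,xy)$

## 1. Three theorems about interior periodic points

Throughout, $\Delta\subset\mathbb R^2$ is the closed triangle with vertices $(0,0)$, $(0,4)$, $(4,0)$, its interior is $T=\operatorname{int}\Delta$, and
$$S:\Delta\to\Delta,\qquad S(x,y)=\bigl(x(4-x-y),\;xy\bigr).$$

**Theorem 1.** The set of periodic points of $S$ (of any period) that lie in $T$ is dense in $\Delta$.

A point $q$ is periodic if $S^nq=q$ for some $n\ge1$; its least period is the smallest such $n$. We call a periodic point interior if it lies in $T$. The theorem says that every disc that meets $\Delta$, however small, contains a point of $T$ whose orbit closes up. Since $T$ is dense in $\Delta$, density in $\Delta$ and density in $T$ are the same thing. The map is known as Sharkovskii's system, a discrete-time competitive Lotka–Volterra map. The question whether Theorem 1 holds was stated as an open problem by A. N. Sharkovskii; our source for it is "Lyapunov Exponents Of The Predator Prey Model" (http://dspace.vsb.cz/bitstream/handle/10084/98507/COS004_FEI_N2647_1103T031_2013.pdf?isAllowed=y&sequence=1).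

The proof gives more. Write $c=(1,2)$.

**Theorem 2.**

(a) Every interior periodic point is repelling: if $S^nq=q\in T$, all eigenvalues of $DS^n(q)$ have modulus $>1$.

(b) For every nonempty open $U\subset\Delta$ and every compact $C\subset T$ there is $N$ with $S^n(U)\supset C$ for all $n\ge N$. In particular $S$ is topologically mixing on $\Delta$.

(c) For every nonempty open $U\subset\Delta$ there is $N$ such that for every $n\ge N$ the set $U$ contains an interior periodic point of least period exactly $n$.

Here "open" means relatively open in $\Delta$, and topologically mixing means: for any nonempty open $U,V\subset\Delta$ we have $S^n(U)\cap V\neq\emptyset$ for all large $n$.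

For the last theorem, let $g(x)=x(4-x)$ on $[0,4]$; since $S(x,0)=(g(x),0)$, this is $S$ on the lower side of the triangle. The itinerary of a periodic point of $S$ or of $g$ is the sequence of letters obtained along its orbit by writing $L$ when $x<2$ and $R$ when $x>2$. (We shall see that $x=2$ never occurs on the orbits in question.)

**Theorem 3.** For each $n$ there is a bijection between $\{q\in T:S^nq=q\}$ and
$$\Bigl\{\xi\in[0,4]:\ g^n(\xi)=\xi,\ \ \Lambda_n(\xi):=\prod_{i=0}^{n-1}g^i(\xi)<1\Bigr\}.$$
It preserves $\{L,R\}$-itineraries and least periods. Here $\Lambda_n(\xi)$ is the transverse multiplier of the lower-side periodic point $(\xi,0)$, so interior periodic points correspond exactly to the saddle periodic points on the lower side, with $c$ corresponding to $(0,0)$.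

To see what $\Lambda_n$ measures, compute
$$DS(x,y)=\begin{pmatrix}4-2x-y&-x\\ y&x\end{pmatrix},\qquad DS(x,0)=\begin{pmatrix}4-2x&-x\\0&x\end{pmatrix}.$$
Multiplying such matrices along an orbit on the lower side, $DS^n(\xi,0)$ is upper triangular with diagonal entries $(g^n)'(\xi)$ and $\prod_{i<n}g^i(\xi)=\Lambda_n(\xi)$. The second entry says whether orbits next to the side are pushed away from it ($\Lambda_n>1$) or pulled towards it ($\Lambda_n<1$). For instance at $(3,0)$ the two multipliers are $-2$ and $3$, so the point is repelling; at $(0,0)$ they are $4$ and $0$, a saddle.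

## 2. Periods one and two by hand

Put $z=4-x-y$ and $s=x+y$, so that $T=\{x>0,\ y>0,\ z>0\}$. If $(x',y')=S(x,y)$ and $z'=4-x'-y'$, then
$$x'=xz,\qquad y'=xy,\qquad x'+y'=x(4-x),\qquad z'=(2-x)^2. \tag{1}$$
The third identity holds because $y+z=4-x$, and the fourth is $4-4x+x^2$. In particular $x',y',z'\ge0$, so $S$ does map $\Delta$ into itself.

A fixed point in $T$ satisfies $xz=x$ and $xy=y$, hence $z=1$, $x=1$, $y=2$. So $c=(1,2)$ is the only fixed point in $T$; the others are $(0,0)$ and $(3,0)$.

Next let $S^2(x,y)=(x,y)\in T$. The second coordinate is $y''=x'y'=x'xy$, so $xx'=1$. The first is $x''=x'z'=x'(2-x)^2$, so $x'(2-x)^2=x$, and with $x'=1/x$ this becomes $(2-x)^2=x^2$. Hence $x=1$, then $x'=1$, then $z=x'/x=1$ and $y=2$. The only solution is $c$: there is no interior point of least period $2$. It is known that there is also none of least period $3$, and that every $n\ge4$ is the least period of some interior point; Section 11 recovers these facts from Theorem 3. So interior periodic points are scarce at first, and it is not clear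 in advance that they fill the triangle.

## 3. Inverse branches, words, and an empty fixed-point set

**Inverse branches.** The aim is to replace periodic points of $S$ by fixed points of maps that go backwards, because those will contract. Suppose $p=(x,y)\in\Delta$ and $S(p)=(x',y')\in T$. Then $xz>0$ and $xy>0$, so $x,y,z>0$ and $p\in T$. Thus
$$S^{-1}(T)\subset T.$$
Moreover $x(4-x)=s'$ with $s'=x'+y'\in(0,4)$, so $x=2\pm\sqrt{4-s'}$ and $y=y'/x$. Conversely, for $(x',y')\in T$ each choice of sign gives $x\in(0,4)$ and $y=y'/x>0$, and then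
$$z=4-x-\frac{y'}x=\frac{x(4-x)-y'}{x}=\frac{x'}x>0 .$$
So we have two smooth maps $L,R:T\to T$,
$$(x',y')\mapsto\Bigl(x,\frac{y'}x\Bigr),\qquad x=2-\sqrt{4-s'}\ \text{ for }L,\qquad x=2+\sqrt{4-s'}\ \text{ for }R, \tag{2}$$
with $S\circ L=S\circ R=\mathrm{id}_T$. Since $z'=(2-x)^2$, a point of $T$ is mapped into $T$ if and only if $x\ne2$. Hence $S^{-1}(T)=T\setminus\{x=2\}$ is the disjoint union of $L(T)=T\cap\{x<2\}$ and $R(T)=T\cap\{x>2\}$.

For example, $c=(1,2)$ has $s'=3$, so $L(c)=(1,2)=c$ and $R(c)=(3,\tfrac23)$; indeed $S(3,\tfrac23)=(3\cdot\tfrac13,2)=c$.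

**Definition (word).** A word of length $n$ is a map $w=v_1\circ\cdots\circ v_n:T\to T$ with each $v_i\in\{L,R\}$, considered together with its sequence of letters. We write $|w|=n$.

The last letter is applied first. Thus $RL$ is a word of length $2$ and $RL(c)=R(c)=(3,\frac23)$. Clearly $S^n\circ w=\mathrm{id}_T$.

**Words and orbits.** We need that an orbit segment in $T$ determines its word. Let $q\in T$ and $S^nq\in T$. Applying $S^{-1}(T)\subset T$ repeatedly, $S^{n-1}q,\dots,Sq,q\in T$. Each $S^iq$ with $i<n$ is mapped into $T$, so it lies in exactly one of $L(T),R(T)$; let $v_{i+1}$ be that letter. Then $v_{i+1}(S^{i+1}q)=S^iq$, so $w=v_1\cdots v_n$ satisfies $w(S^nq)=q$. Conversely, if $w(S^nq)=q$, applying $S^i$ gives $v_{i+1}\cdots v_n(S^nq)=S^iq$, so $v_{i+1}$ must be the letter just described. There is therefore exactly one word of length $n$ with $w(S^nq)=q$. In particular: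
$$q\in T,\ S^nq=q\quad\Longleftrightarrow\quad q\text{ is a fixed point of a (unique) word of length }n. \tag{3}$$
We call it the word of $q$ of length $n$. It is the itinerary of $q$, and the orbit avoids $x=2$.

On the lower side the same scheme is very efficient. The branches $\xi\mapsto2\mp\sqrt{4-\xi}$ of $g^{-1}$ become $\theta\mapsto\theta/2$ and $\theta\mapsto(\pi-\theta)/2$ in the coordinate $\xi=4\sin^2\theta$, because $2-2\cos\theta=4\sin^2\frac\theta2$ and $2+2\cos\theta=4\sin^2\frac{\pi-\theta}2$. Every composition of $n$ of them contracts the compact interval $[0,\frac\pi2]$ by $2^{-n}$, so it has a fixed point in its image, and the images of all words of length $n$ are intervals of length $2^{-n}\frac\pi2$ covering $[0,\frac\pi2]$. So periodic points of $g$ are dense in $[0,4]$.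

It is natural to try the same thing in $T$. This stops at the first word: $R$ has no fixed point in $T$, since such a point would be a fixed point of $S$ with $x>2$. Likewise $RL$ and $LR$ have none, by Section 2. The space $T$ is not compact, and iterates of a word may run off to the boundary. So two things are needed: a metric in which words contract, and a reason why some words bring points back close to where they started.

## 4. A metric that $S$ expands

The Euclidean metric does not serve. At $c$ we have $DS(c)=\begin{pmatrix}0&-1\\2&1\end{pmatrix}$, whose eigenvalues $\frac{1\pm i\sqrt7}2$ have modulus $\sqrt2$; but the vector $(1,-2)$ of length $\sqrt5$ goes to $(2,0)$, of length $2$. Near the line $x=2$ matters are worse, because $\det DS=(4-2x-y)x+xy=2x(2-x)$ vanishes there.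

The identities (1) suggest using $x,y,z$ on an equal footing. Consider on $T$ the Riemannian metric
$$G=\frac1{4y}\Bigl(\frac{dx^2}x+\frac{dy^2}y+\frac{dz^2}z\Bigr),\qquad dz=-dx-dy. \tag{4}$$
For a tangent vector $e$ at $p$ we write $G_p(e)$ for its squared length. The computation below shows that the bracket is multiplied by $x$, up to a positive term. Since $y'=xy$, dividing by $y$ cancels the factor $x$. (In the coordinates $(u_1,u_2,u_3)=(\sqrt x,\sqrt y,\sqrt z)$, which lie on a sphere of radius $2$, we get $G=(du_1^2+du_2^2+du_3^2)/u_2^2$: this is a quarter of the hemisphere model of the hyperbolic plane. We shall not use this.)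

**Lemma 4.** On $T\setminus\{x=2\}$,
$$S^*G=G+\frac{dx^2}{x^2y}. \tag{5}$$

**Proof.** From $dx'=x\,dz+z\,dx$, $dy'=x\,dy+y\,dx$ and $dz'=-2(2-x)\,dx$ we get
$$\frac{dx'^2}{x'}=\frac{x\,dz^2}z+2\,dx\,dz+\frac{z\,dx^2}x,\qquad \frac{dy'^2}{y'}=\frac{x\,dy^2}y+2\,dx\,dy+\frac{y\,dx^2}x,\qquad \frac{dz'^2}{z'}=4\,dx^2 .$$
Add these, using $dy+dz=-dx$ and $y+z=4-x$:
$$x\Bigl(\frac{dy^2}y+\frac{dz^2}z\Bigr)-2\,dx^2+\Bigl(\frac4x-1\Bigr)dx^2+4\,dx^2=x\Bigl(\frac{dx^2}x+\frac{dy^2}y+\frac{dz^2}z\Bigr)+\frac4x\,dx^2 ,$$
where we used $-2-1+4=1$ and $dx^2=x\cdot\frac{dx^2}x$. Dividing by $4y'=4xy$ gives (5). $\square$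

Check at $c$, where $G=\frac18(dx^2+\frac12dy^2+dz^2)$. The vector $e=(1,-2)$ has $dz=1$ and $G_c(e)=\frac18(1+2+1)=\frac12$. Its image $(2,0)$ has $dz=-2$ and $G_c=\frac18(4+4)=1$. The extra term in (5) is $dx(e)^2/(x^2y)=\frac12$, as it should be. On the other hand $e=(0,1)$ has $G_c(e)=\frac18(\frac12+1)=\frac3{16}$, and its image $(-1,1)$ has $G_c=\frac18(1+\frac12)=\frac3{16}$: no gain in one step. Strict expansion takes two steps.

We recall the facts about Riemannian distance that we need. Let $d(p,q)$ be the infimum of $G$-lengths of piecewise $C^1$ paths in $T$ from $p$ to $q$. As $T$ is a connected manifold, $d$ is a metric inducing the usual topology. Write $B(p,r)$ and $\bar B(p,r)$ for open and closed $d$-balls; for each $p$, $\bar B(p,r)$ is compact for small $r$. Not every closed ball is compact. For example, a horizontal segment running to the side $x=0$ has finite length since $\int_0 dx/\sqrt x<\infty$. This is why compactness is listed as a hypothesis below.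

**Lemma 5.**

(i) Every word $w$ is nonexpanding: $w^*G\le G$, so $d(wa,wb)\le d(a,b)$.

(ii) For each compact $K\subset T$ there is $\lambda=\lambda(K)<1$ such that $w^*G\le\lambda^2G$ at every point of $K$, for all words $w$ of length $\ge2$.

(iii) If $w$ has length $\ge2$ and $\bar B(q,r)$ is compact ($r>0$), then with $\eta=(1-\lambda(\bar B(q,r)))\,r>0$ we have $d(wq,wp)\le d(q,p)-\eta$ whenever $d(q,p)>r$. In particular $d(wq,wp)<d(q,p)$ for all $p\neq q$.

**Proof.** (i) Let $v$ be a letter, $e$ a tangent vector at $a$, $b=v(a)$, $f=Dv(e)$. Since $S\circ v=\mathrm{id}$, $DS_b(f)=e$, so by (5) $G_a(e)=(S^*G)_b(f)\ge G_b(f)$. Compose letters, and apply the result to paths.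

(ii) Let $u$ be a two-letter word, $e\ne0$ at $a$, $b=u(a)$, $f=Du(e)$. Then $DS^2_b(f)=e$, and two uses of (5) give
$$G_a(e)=G_b(f)+\frac{dx(f)^2}{x^2y}\Big|_b+\frac{dx(DS_bf)^2}{x^2y}\Big|_{Sb}.$$
If both extra terms vanished, then $dx(f)=0$ and $dx(DS_bf)=(4-2x-y)\,dx(f)-x\,dy(f)=0$, hence $dy(f)=0$ and $f=0$, which contradicts $e=DS^2_b(f)\ne0$. So $G(Du(e))<G(e)$ for all $e\ne0$. The set of unit tangent vectors over $K$ is compact and there are only four words $u$, so the continuous functions $e\mapsto G(Du(e))$ have a common upper bound $\lambda^2<1$ there. A longer word is a two-letter word, applied first, followed by a nonexpanding map.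

(iii) Let $\gamma$ be a path from $q$ to $p$, and stop it at the first time when its distance from $q$ equals $r$. The portion before lies in $\bar B(q,r)$ and has length at least $r$; $w$ multiplies its length by at most $\lambda$ and does not lengthen the rest. So $\operatorname{len}(w\gamma)\le\operatorname{len}(\gamma)-(1-\lambda)r$. Take the infimum over $\gamma$. For the last claim choose $r<d(q,p)$ so small that $\bar B(q,r)$ is compact. $\square$

## 5. Near-returns close up

If an orbit returns close to its start, there is a true periodic point nearby. This is where contraction pays.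

**Lemma 6 (closing).** Let $p_0\in T$ and $\varepsilon>0$ be such that $\bar B(p_0,3\varepsilon)$ is compact. There is $\delta\in(0,\varepsilon)$ with the following property. If a word $w$ of length $\ge2$ satisfies $w(b)\in B(p_0,\delta)$ for some $b\in B(p_0,\delta)$, then $w$ has a fixed point in $\bar B(p_0,\varepsilon)$.

**Proof.** Let $\lambda=\lambda(\bar B(p_0,3\varepsilon))$, where we may take $\lambda>0$, and put $\delta=\varepsilon(1-\lambda)/2$.

**Step 1: every word of length $\ge2$ contracts $\bar B(p_0,\varepsilon)$ by $\lambda$.** Let $a,a'\in\bar B(p_0,\varepsilon)$, so $d(a,a')\le2\varepsilon$. Take a path from $a$ to $a'$ of length at most $d(a,a')+\kappa$ with $0<\kappa\le2\varepsilon$. Each of its points is within $\varepsilon+\kappa/2\le2\varepsilon$ of one of the endpoints, hence within $3\varepsilon$ of $p_0$. So the path lies in $\bar B(p_0,3\varepsilon)$ and $w$ shortens it by the factor $\lambda$. Letting $\kappa\to0$,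
$$d(wa,wa')\le\lambda\,d(a,a')\qquad(a,a'\in\bar B(p_0,\varepsilon)). \tag{6}$$

**Step 2: the near-return makes $w$ map this ball into itself.** For $a\in\bar B(p_0,\varepsilon)$,
$$d(wa,p_0)\le d(wa,wb)+d(wb,p_0)\le\lambda(\varepsilon+\delta)+\delta\le\lambda\varepsilon+2\delta=\varepsilon .$$

So $w$ is a contraction of the compact, hence complete, space $\bar B(p_0,\varepsilon)$ into itself, and Banach's fixed point theorem applies. $\square$

Note that $\delta$ does not depend on $w$ or its length. By (3), Theorem 1 is now reduced to a recurrence statement: every small ball in $T$ has a point that comes back to it.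

## 6. An invariant measure of infinite mass

The standard source of recurrence is an invariant measure. There is an explicit one here:
$$d\mu=\rho\,dx\,dy,\qquad \rho(x,y)=\frac1{y\sqrt{xz}}\quad\text{on }T .$$

**Step 1: each inverse branch halves $\mu$.** With $\det DS=2x(2-x)$ and, by (1), $y=y'/x$, $xz=x'$, $|2-x|=\sqrt{z'}$, we find for $(x',y')=S(x,y)\in T$
$$\frac{\rho(x,y)}{|\det DS(x,y)|}=\frac1{y\sqrt{xz}}\cdot\frac1{2x|2-x|}=\frac x{y'}\cdot\frac1{\sqrt{x'}}\cdot\frac1{2x\sqrt{z'}}=\frac12\,\rho(x',y'). \tag{7}$$

**Step 2: the transfer formula.** We want integrals over preimages. Let $f\ge0$ be measurable and $E\subset T$ measurable. Then $S^{-1}E$ is the disjoint union of $L(E)$ and $R(E)$. Changing variables by $(x,y)=v(x',y')$, with $|\det Dv|=1/|\det DS|$ at the image point, (7) gives $\int_{v(E)}f\,d\mu=\frac12\int_Ef\circ v\,d\mu$ for $v=L,R$. So with $Pf=\frac12(f\circ L+f\circ R)$,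
$$\int_{S^{-1}E}f\,d\mu=\int_EPf\,d\mu .$$
Since $S^{-(k-1)}E\subset T$ as well, induction on $k$ gives
$$\int_{S^{-k}E}f\,d\mu=\int_EP^kf\,d\mu\qquad(k\ge0). \tag{8}$$
With $f=1$ this says $\mu(S^{-k}E)=\mu(E)$.

**Step 3: mass above a given height.** For $0<\eta<4$ let $A_\eta=T\cap\{y\ge\eta\}$. Since $\int_0^h\frac{dx}{\sqrt{x(h-x)}}=\pi$ for every $h>0$,
$$\mu(A_\eta)=\int_\eta^4\frac{dy}y\int_0^{4-y}\frac{dx}{\sqrt{x(4-y-x)}}=\pi\log\frac4\eta . \tag{9}$$

So $\mu(T)=\infty$, and Poincaré's recurrence theorem, which requires finite measure, does not apply. Infinite invariant measures can allow sets that never return: translation by $1$ preserves Lebesgue measure on $\mathbb R$, and $[0,1)$ never meets its images.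

Let us see what volume counting gives anyway. Suppose $U\subset\{y\ge\eta_0\}\cap T$ never returns to itself. Then the sets $S^{-k}U$ are pairwise disjoint (we check this in Section 8), each of mass $\mu(U)$. By (2) a letter sends height $y$ to $y/x\ge y/4$, so $S^{-k}U\subset\{y\ge4^{-k}\eta_0\}$. The first $N$ of these sets fit in $A_{4^{-(N-1)}\eta_0}$, and (9) gives
$$N\mu(U)\le\pi\bigl(\log4+(N-1)\log4+\log\tfrac1{\eta_0}\bigr).$$
Dividing by $N$ and letting $N\to\infty$ yields only $\mu(U)\le\pi\log4$, which is no contradiction when $U$ is small. Both sides grow linearly in $N$, and the constant is wrong. The constant comes from the bound $x\le4$, that is, from the rate at which backward orbits may sink to the lower side. If the height of a typical backward orbit decayed only subexponentially, we would get $\mu(U)\le\pi\epsilon$ for every $\epsilon$. This is what happens, for a reason visible in (2): the two values $x_\pm=2\pm\sqrt{4-s}$ satisfy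
$$x_+x_-=s. \tag{10}$$

## 7. Random backward orbits sink subexponentially

For $p\in T$ let $p_0=p$ and let $p_{k+1}=L(p_k)$ or $R(p_k)$, each with probability $\frac12$, independently at each step. Write $\mathbb P_p,\mathbb E_p$ for probability and expectation. For each $k$ this is a finite average over the $2^k$ words of length $k$, and
$$P^kf(p)=2^{-k}\sum_{|w|=k}f(wp)=\mathbb E_pf(p_k). \tag{11}$$
Write $p_k=(x_k,y_k)$ and $s_k=x_k+y_k$. Then $y_{k+1}=y_k/x_{k+1}$, and $x_{k+1}$ takes the values $x_\pm=2\pm\sqrt{4-s_k}$, with $x_+\in(2,4)$.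

For example, from $p=c$ we have $s_0=3$, $y_0=2$, and $p_1$ is $(1,2)$ or $(3,\frac23)$. The mean of $\log(x_1/y_1)$ is $\frac12(\log\frac12+\log\frac92)=\log\frac32$, which is exactly $\log(s_0/y_0)$. Step 2 below shows that this is no accident.

**Lemma 7.** Let $p\in T$ and suppose $y_k\to0$ in $\mathbb P_p$-probability, i.e. $\mathbb P_p(y_k\ge\eta)\to0$ for every $\eta>0$. Then $\mathbb E_p\bigl[(\log\frac1{y_n})^+\bigr]=o(n)$.

**Proof.** Put $a=\log4$ and drop the index $p$.

**Step 1: a uniform $L^2$ bound on $\log x_k$.** This will control the rare times when $x_k$ is tiny. We have $0<x_k\le s_k<4$. If $s_k\ge1$ then $|\log s_k|\le a$; if $s_k<1$ then $|\log s_k|\le|\log x_k|$. In both cases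
$$|\log s_k|\le|\log x_k|+a .$$
By (10), $|\log x_-|\le|\log s_k|+\log x_+\le|\log x_k|+2a$, and $|\log x_+|\le a$. Let $M_k=(\mathbb E\log^2x_k)^{1/2}$. Averaging over the two choices and using Minkowski's inequality,
$$M_{k+1}^2\le\tfrac12(M_k+2a)^2+\tfrac12a^2\le\tfrac12(M_k+3a)^2 ,$$
because $(M_k+3a)^2-(M_k+2a)^2=2aM_k+5a^2\ge a^2$. So $M_{k+1}\le(M_k+3a)/\sqrt2$. Put $M=\max\bigl(M_0,\frac{3a}{\sqrt2-1}\bigr)$. If $M_k\le M$, then $M_{k+1}\le(M+3a)/\sqrt2\le M$, since $3a\le(\sqrt2-1)M$. Hence $M_k\le M$ for all $k$.

**Step 2: an exact formula for the mean drift.** Let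
$$\tau_k=\log\frac{s_k}{y_k},\qquad \ell_k=\log\Bigl(1+\frac{y_k}{x_k}\Bigr)=\log s_k-\log x_k\ge0 .$$
Since $x_{k+1}/y_{k+1}=x_{k+1}^2/y_k$, and the mean of $2\log x_{k+1}$ given $p_k$ is $\log x_++\log x_-=\log s_k$ by (10),
$$\mathbb E\Bigl[\log\frac{x_{k+1}}{y_{k+1}}\Big|\,p_k\Bigr]=\log s_k-\log y_k=\tau_k .$$
On the other hand $\tau_{k+1}=\log\frac{x_{k+1}}{y_{k+1}}+\ell_{k+1}$. Taking expectations and summing,
$$\mathbb E\tau_n=\tau_0+\sum_{k=1}^n\mathbb E\ell_k . \tag{12}$$

**Step 3: $\mathbb E\ell_k\to0$.** This is where the hypothesis on $y_k$ is used. We have $0\le\ell_k\le a+|\log x_k|$, so the $L^2$ norm of $\ell_k$ is at most $a+M$. Let $\epsilon>0$ and $\kappa\in(0,1)$. If $\ell_k>\epsilon$ then $y_k>x_k(e^\epsilon-1)$, so either $x_k<\kappa$ or $y_k>\kappa(e^\epsilon-1)$. By Chebyshev's inequality for $\log x_k$,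
$$\mathbb P(\ell_k>\epsilon)\le\mathbb P(x_k<\kappa)+\mathbb P\bigl(y_k>\kappa(e^\epsilon-1)\bigr)\le\frac{M^2}{\log^2(1/\kappa)}+o(1)\qquad(k\to\infty).$$
Let $k\to\infty$ and then $\kappa\to0$: $\mathbb P(\ell_k>\epsilon)\to0$. By the Cauchy–Schwarz inequality
$$\mathbb E\ell_k\le\epsilon+\mathbb E\bigl[\ell_k1_{\{\ell_k>\epsilon\}}\bigr]\le\epsilon+(a+M)\,\mathbb P(\ell_k>\epsilon)^{1/2},$$
so $\limsup_k\mathbb E\ell_k\le\epsilon$ for every $\epsilon>0$.

**Step 4: back to the height.** By (12) and Step 3, $\mathbb E\tau_n=o(n)$. Now $\log\frac1{y_n}=\tau_n-\log s_n$, and $\log\frac1{y_n}\ge-a$ because $y_n<4$. A number $t\ge-a$ satisfies $t^+\le t+a$. Also $\mathbb E|\log s_n|\le\mathbb E|\log x_n|+a\le M+a$. Therefore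
$$\mathbb E\Bigl(\log\frac1{y_n}\Bigr)^+\le a+\mathbb E\tau_n+M+a=o(n).\qquad\square$$

## 8. Recurrence, and the proof of Theorem 1

**Proposition 8.** Let $U\subset T$ be measurable with $0<\mu(U)<\infty$. Then $U\cap S^{-n}U\ne\emptyset$ for some $n\ge1$.

**Proof.** Suppose not.

**Step 1: the preimages are disjoint, so they must sink.** If $p\in S^{-i}U\cap S^{-j}U$ with $i<j$, then $S^ip\in U\cap S^{-(j-i)}U=\emptyset$, which is impossible. So the sets $S^{-k}U\subset T$, $k\ge0$, are pairwise disjoint. By (8) with $f=1_{A_\eta}$, $E=U$, and by (11), $\mu(A_\eta\cap S^{-k}U)=\int_U\mathbb P_p(y_k\ge\eta)\,d\mu(p)$. Summing over $k$,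
$$\sum_{k\ge0}\int_U\mathbb P_p(y_k\ge\eta)\,d\mu(p)=\sum_{k\ge0}\mu(A_\eta\cap S^{-k}U)\le\mu(A_\eta)<\infty\qquad(0<\eta<4). \tag{13}$$
Apply this with $\eta=1/j$, $j=1,2,\dots$. For $\mu$-almost every $p\in U$ we have $\sum_k\mathbb P_p(y_k\ge1/j)<\infty$ for all $j$, so $y_k\to0$ in $\mathbb P_p$-probability.

**Step 2: but they sink slowly.** For such $p$, Lemma 7 gives $b_k:=\mathbb E_p(\log\frac1{y_k})^+=o(k)$, hence $\frac1N\max_{k<N}b_k\to0$. Fix $\epsilon>0$. By Markov's inequality
$$\max_{k<N}\mathbb P_p(y_k<e^{-\epsilon N})\le\frac1{\epsilon N}\max_{k<N}b_k\longrightarrow0\qquad(N\to\infty),$$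
so $\frac1N\sum_{k<N}\mathbb P_p(y_k\ge e^{-\epsilon N})\to1$ for almost every $p\in U$.

**Step 3: count volume.** Integrate this limit over $U$ with Fatou's lemma, then use (13) with $\eta=e^{-\epsilon N}$, then (9):
$$\mu(U)\le\liminf_{N\to\infty}\frac1N\sum_{k<N}\int_U\mathbb P_p(y_k\ge e^{-\epsilon N})\,d\mu(p)\le\liminf_{N\to\infty}\frac{\pi(\log4+\epsilon N)}N=\pi\epsilon .$$
As $\epsilon>0$ was arbitrary, $\mu(U)=0$, a contradiction. $\square$

**Proof of Theorem 1.** Let $p_0\in T\setminus\{c\}$, and let $\varepsilon>0$ be any number with $\bar B(p_0,3\varepsilon)$ compact.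

**Step 1: choose a ball without immediate return.** Lemma 6 needs words of length at least $2$. Let $\delta$ be as in Lemma 6. Since $Sp_0\ne p_0$, continuity gives $\delta'\in(0,\delta]$ such that $U=B(p_0,\delta')$ satisfies $S(U)\cap U=\emptyset$. The set $U$ is open and nonempty, and it lies in a compact subset of $T$, on which the density $\rho$ is bounded. So $0<\mu(U)<\infty$.

**Step 2: return and close up.** By Proposition 8 there are $n\ge1$ and $q\in U$ with $S^nq\in U$; by the choice of $U$, $n\ge2$. Let $w$ be the word of length $n$ with $w(S^nq)=q$. Lemma 6 with $b=S^nq$ shows that $w$ has a fixed point $q^*\in\bar B(p_0,\varepsilon)\subset T$, and $S^nq^*=S^nwq^*=q^*$.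

As $\varepsilon$ may be taken arbitrarily small, interior periodic points accumulate at, or coincide with, every $p_0\in T\setminus\{c\}$. They are dense in $T$, hence in $\Delta=\overline T$. $\blacksquare$

## 9. Repulsion, mixing, and all large periods

**Proof of Theorem 2(a).** Let $S^nq=q\in T$ and let $w$ be its word of length $n$. Differentiating $S^n\circ w=\mathrm{id}$ at $q$ gives $Dw(q)=DS^n(q)^{-1}$. The word $w^2$ has length $\ge2$, so by Lemma 5(ii) with $K=\{q\}$ the linear map $Dw(q)^2$ contracts the norm of $G$ at $q$ by a factor $\lambda<1$. Hence $Dw(q)$ has spectral radius at most $\lambda^{1/2}<1$, and all eigenvalues of $DS^n(q)$ have modulus at least $\lambda^{-1/2}>1$. $\blacksquare$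

**Lemma 9.** If $w$ is a word (of length $\ge1$) and $wq=q\in T$, then $w^j\to q$ uniformly on compact subsets of $T$. In particular $w$ has at most one fixed point in $T$.

**Proof.** Let $\mathcal B=\{p\in T:w^jp\to q\}$. We show that $\mathcal B$ is open, closed in $T$ and nonempty.

**Step 1: $\mathcal B$ contains a ball around $q$.** Choose $\varepsilon$ with $\bar B(q,3\varepsilon)$ compact. Estimate (6), for the word $w^2$ and centre $q$, says that $w^2$ contracts $\bar B(q,\varepsilon)$ by some $\lambda<1$. As $w^2q=q$, the ball is mapped into itself and $w^{2j}p\to q$ for each $p$ in it. Then also $w^{2j+1}p\to wq=q$.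

**Step 2: $\mathcal B$ is open and closed.** If $p\in\mathcal B$, some $w^Jp$ lies in $B(q,\varepsilon)$; by continuity so does $w^Jp'$ for all $p'$ near $p$, and then $p'\in\mathcal B$. If $p_i\in\mathcal B$ and $p_i\to p\in T$, then $d(w^jp,q)\le d(w^jp,w^jp_i)+d(w^jp_i,q)\le d(p,p_i)+d(w^jp_i,q)$, so $\limsup_jd(w^jp,q)\le d(p,p_i)\to0$, and $p\in\mathcal B$. Since $T$ is connected, $\mathcal B=T$.

**Step 3: uniformity.** Given a compact $C\subset T$ and $r>0$, cover $C$ by finitely many balls $B(p_i,r/2)$. For large $j$ all $d(w^jp_i,q)<r/2$, and by nonexpansion $d(w^jp,q)<r$ for all $p\in C$.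

A second fixed point $q'$ would satisfy $q'=w^jq'\to q$. $\square$

**Proof of Theorem 2(b).** The idea is to pull $C$ back into $U$ along the word of a periodic point in $U$. Replacing $U$ by $U\cap T$, which is nonempty since $T$ is dense in $\Delta$, we may assume $U\subset T$. By Theorem 1 there is $q\in U$ fixed by a word $w$ of some length $m\ge1$. To handle all residues modulo $m$, let $C'=\bigcup_{0\le r<m}L^r(C)$, a compact set. By Lemma 9 there is $J$ with $w^j(C')\subset U$ for $j\ge J$, and then $C'=S^{jm}(w^jC')\subset S^{jm}(U)$. If $n\ge Jm$, write $n=jm+r$ with $0\le r<m$, so that $j\ge J$. Then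
$$S^n(U)=S^r\bigl(S^{jm}(U)\bigr)\supset S^r(L^rC)=C .$$
For mixing, given a nonempty open $V$, take $C=\{v\}$ with $v\in V\cap T$. $\blacksquare$

**Proof of Theorem 2(c).** Again assume $U\subset T$. Choose $p_0\in U\setminus\{c\}$ and $\varepsilon>0$ with $\bar B(p_0,3\varepsilon)$ compact and $\bar B(p_0,\varepsilon)\subset U\setminus\{c\}$; let $\delta$ be as in Lemma 6.

**Step 1: build a near-return of every large length, passing near $c$.** The fixed point $c$ lets an orbit wait for as long as we like. By (b) with $C=\{c\}$ there are $r\ge1$ and a point of $B(p_0,\delta/2)$ mapped to $c$ by $S^r$. Hence there is a word $v$ of length $r$ with $v(c)\in B(p_0,\delta/2)$. By Lemma 9 applied to $L$ and its fixed point $c$, $L^kp_0\to c$, so $vL^k(p_0)\in B(p_0,\delta)$ for all large $k$. By Lemma 6 with $b=p_0$, the word $w=vL^k$ of length $n=r+k\ge2$ has a fixed point $q\in\bar B(p_0,\varepsilon)\subset U\setminus\{c\}$.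

**Step 2: the least period is $n$.** Take also $k\ge r$, i.e. $k\ge n/2$. Suppose the least period $e$ of $q$ is less than $n$. Then $e\mid n$, so $e\le n/2\le k$. Let $u$ be the word of $q$ of length $e$. The word $u^{n/e}$ fixes $q$ and has length $n$, so by uniqueness in (3) $w=u^{n/e}$. The last $e\le k$ letters of $w$ are all $L$, so $u=L^e$ and $w=L^n$. But $L^n$ fixes $c$, and by Lemma 9 it has only one fixed point in $T$; so $q=c$, a contradiction.

Every sufficiently large $n$ is of the form $r+k$ with $k$ as required. $\blacksquare$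

## 10. Which words have a fixed point in $T$

By (3) and Lemma 9, $q\mapsto(\text{word of }q\text{ of length }n)$ is a bijection from $\{q\in T:S^nq=q\}$ onto the set of words of length $n$ that have a fixed point in $T$. We saw that $R$ has none. We now decide the matter for every word, by looking at the lower side.

**Words on the lower side.** Write $L_0(\xi)=2-\sqrt{4-\xi}$ and $R_0(\xi)=2+\sqrt{4-\xi}$ on $[0,4]$, so $g\circ L_0=g\circ R_0=\mathrm{id}$. For a word $w=v_1\cdots v_m$ let $w_0$ be the corresponding composition of $L_0,R_0$. In the coordinate $\xi=4\sin^2\theta$, $\theta\in[0,\frac\pi2]$, the letters are $\theta\mapsto\theta/2$ and $\theta\mapsto(\pi-\theta)/2$ (Section 3), both contracting by $\frac12$. So for $m\ge1$, $w_0$ has exactly one fixed point $\xi_w=4\sin^2\theta_w$.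

The map $w\mapsto\xi_w$ is a bijection from words of length $m$ to $\{\xi:g^m\xi=\xi\}$. Certainly $g^m\xi_w=\xi_w$. Conversely, let $g^m\xi=\xi$. Since $2\mapsto4\mapsto0\mapsto0$ under $g$, the orbit of $\xi$ avoids $2$ and $4$. A point $\zeta\ne2$ satisfies $\zeta=L_0(g(\zeta))$ if $\zeta<2$ and $\zeta=R_0(g(\zeta))$ if $\zeta>2$, and not both. So, exactly as in Section 3, there is one and only one word of length $m$ with $w_0(\xi)=\xi$, namely the itinerary of $\xi$. Since $L_0(0)=0$, we have $\xi_w=0$ if and only if $w=L^m$.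

Write $\Lambda_w=\Lambda_m(\xi_w)=\prod_{i<m}g^i(\xi_w)$. If $w=u^j$, then $\xi_u$ is fixed by $w_0$, so
$$\xi_{u^j}=\xi_u,\qquad \Lambda_{u^j}=\Lambda_u^{\,j}. \tag{14}$$

**Proposition 10.** A word $w$ of length $m\ge1$ has a fixed point in $T$, unique by Lemma 9, if and only if $\Lambda_w<1$.

For $w=R$: $\xi_w=3$, $\Lambda_w=3$, and there is none. For $w=L$: $\xi_w=0$, $\Lambda_w=0$, and $c$ is the fixed point.

**Proof.** If $w=L^m$, then $\Lambda_w=0$ and $wc=c$. From now on $w=v_1\cdots v_m\ne L^m$; put $\xi=\xi_w$, $\Lambda=\Lambda_w$. The $g$-orbit of $\xi$ avoids $0$ (otherwise it would stay at $0$, so $\xi=0$) and $4$. It lies in $(0,4)$, and $\Lambda>0$.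

**Step 1: linearize $w$ at $(\xi,0)$.** The formulas (2) are smooth in a neighbourhood in $\mathbb R^2$ of any point $(\zeta,0)$ with $0<\zeta<4$, since there $0<s'<4$ and $x>0$. The points met when applying $w$ letter by letter to $(\xi,0)$ are $(g^i(\xi),0)$. So $w$ extends smoothly to a neighbourhood of $(\xi,0)$, fixes $(\xi,0)$, and still satisfies $S^mw=\mathrm{id}$. As $S$ multiplies the second coordinate by $x$, the second component of $w(x,y)$ is
$$\frac{y}{\prod_{i<m}x\bigl(S^iw(x,y)\bigr)}=y\,h(x,y),\qquad h\text{ smooth},\quad h(\xi,0)=\frac1\Lambda . \tag{15}$$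
On $y=0$ the first component is $w_0$. In the coordinate $\theta$ this is affine with slope $\pm2^{-m}$, and $4\sin^2\theta$ has nonzero derivative at $\theta_w\in(0,\frac\pi2)$; so $w_0'(\xi)=\pm2^{-m}$. Thus $Dw(\xi,0)$ is upper triangular with diagonal entries $\pm2^{-m}$ and $1/\Lambda$.

**Step 2: $\Lambda>1$ excludes a fixed point.** Here both eigenvalues have modulus $<1$, so $w^jp\to(\xi,0)$ for all $p\in T$ close to $(\xi,0)$. If $w$ had a fixed point $q\in T$, Lemma 9 would give $w^jp\to q$. Contradiction.

**Step 3: $\Lambda=1$ excludes a fixed point.** The linearization no longer decides, but the metric does: points near $(\xi,0)$ are moved very little in $d$, while each application of $w$ should bring them closer to $q$ by a fixed amount. Suppose $wq=q\in T$. Replacing $w$ by $w^2$, which by (14) changes neither $\xi$ nor $\Lambda=1$, assume $m\ge2$. Let $p_t=(\xi,t)$, $t\downarrow0$. By (15),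
$$w(p_t)=\bigl(\xi+O(t),\;t+O(t^2)\bigr).$$
On the straight segment from $p_t$ to $w(p_t)$, for small $t$, $x$ and $z$ are bounded away from $0$ and $y\in[t/2,2t]$. Since $dz^2\le2dx^2+2dy^2$, (4) gives $G\le\mathrm{const}\cdot\bigl(\frac{dx^2}t+\frac{dy^2}{t^2}\bigr)$ there. So $d(p_t,wp_t)=O(t/\sqrt t)+O(t^2/t)\to0$. Fix $r>0$ with $\bar B(q,r)$ compact. A compact subset of $T$ stays away from the lower side, so $p_t\notin\bar B(q,r)$ for small $t$. Lemma 5(iii) gives an $\eta>0$ independent of $t$ with
$$d(q,p_t)\le d(wq,wp_t)+d(wp_t,p_t)\le d(q,p_t)-\eta+o(1),$$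
a contradiction for small $t$.

**Step 4: $\Lambda<1$, when the heights do not tend to $0$.** We look for the fixed point as an accumulation point of an orbit. Let $p\in T$ and $p_j=w^jp$, and suppose $y(p_j)\not\to0$. Then a subsequence $p_{j_i}$ converges to a point $\hat q\in\Delta^*:=\Delta\cap\{y>0\}$. The formulas (2) define continuous maps $\Delta^*\to\Delta^*$: there $s'\ge y'>0$, so $0<x\le4$, $y=y'/x>0$ and $z=x'/x\ge0$. After one letter $x>0$; after a second letter also $z_{\text{new}}=x_{\text{old}}/x_{\text{new}}>0$. So any two letters map $\Delta^*$ into $T$, and $q:=w^2\hat q\in T$ is the limit of $p_{j_i+2}$.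

By nonexpansion $d(p_j,p_{j+1})$ is nonincreasing in $j$; let $D$ be its limit. By continuity, for each $i'\ge0$,
$$d(w^{i'}q,w^{i'+1}q)=\lim_{i\to\infty}d(p_{j_i+2+i'},p_{j_i+3+i'})=D.$$
If $wq\ne q$, Lemma 5(iii) for the word $w^2$ gives $d(w^2q,w^3q)<d(q,wq)$, that is, $D<D$. So $wq=q$.

**Step 5: $\Lambda<1$, the heights cannot tend to $0$.** Suppose $y(p_j)\to0$. We show that $p_j$ then converges to $(\xi,0)$, where $w$ pushes points up.

Let $a_0=p,a_1,a_2,\dots$ be obtained by applying the letters of $w$ one at a time, last letter first, cyclically, so that $a_{jm}=p_j$. As $y(a_{k+1})=y(a_k)/x(a_{k+1})\ge y(a_k)/4$, we have $y(a_k)\le4^my(p_{j+1})$ for $jm\le k\le(j+1)m$. Hence $y(a_k)\to0$.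

Write $s(a_k)=4\sin^2\alpha_k$ with $\alpha_k\in[0,\frac\pi2]$. By (2), $x(a_{k+1})=2\mp2\cos\alpha_k=4\sin^2\beta_k$, where $\beta_k=\alpha_k/2$ or $(\pi-\alpha_k)/2$ according to the letter. Since $s(a_{k+1})-x(a_{k+1})=y(a_{k+1})\to0$, and the inverse of $\theta\mapsto4\sin^2\theta$ is uniformly continuous on $[0,4]$, $\alpha_{k+1}-\beta_k\to0$.

Let $\theta_k$ be the sequence obtained by the same letters, in the coordinate $\theta$, from $\theta_0=\theta_w$; it is periodic with $\theta_{jm}=\theta_w$. Then $|\beta_k-\theta_{k+1}|=\frac12|\alpha_k-\theta_k|$, so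
$$|\alpha_{k+1}-\theta_{k+1}|\le\tfrac12|\alpha_k-\theta_k|+o(1).$$
Taking the $\limsup$ of both sides (it is finite) shows $\alpha_k-\theta_k\to0$. Hence $s(p_j)\to4\sin^2\theta_w=\xi$, and with $y(p_j)\to0$ this means $p_j\to(\xi,0)$. But now (15) gives $y(p_{j+1})/y(p_j)=h(p_j)\to1/\Lambda>1$, so $y(p_j)>0$ is eventually increasing. This contradicts $y(p_j)\to0$.

So Step 4 applies to every $p\in T$, and $w$ has a fixed point in $T$. $\square$

**Proof of Theorem 3.** Send $q\in T$ with $S^nq=q$ to $\xi_w$, where $w$ is the word of $q$ of length $n$.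

**Step 1: it is a bijection that preserves itineraries.** The map $q\mapsto w$ is a bijection onto the words of length $n$ with a fixed point in $T$. By Proposition 10 these are the words with $\Lambda_w<1$. And $w\mapsto\xi_w$ is a bijection from words of length $n$ to $\{g^n\xi=\xi\}$, with $\Lambda_w=\Lambda_n(\xi_w)$. Both $q$ and $\xi_w$ have itinerary $w$. In particular $c$, with word $L^n$, goes to $0$.

**Step 2: least periods agree.** We show that on each side the least period is the length of the shortest $u$ with $w$ a power of $u$. If $e$ is the least period of $q$ (or of $\xi_w$), then $e\mid n$, and if $u$ is the word of length $e$ of that point, uniqueness of words gives $w=u^{n/e}$. Conversely let $w=u^j$. On the lower side, $\xi_w=\xi_u$ by (14), so $g^{|u|}\xi_w=\xi_w$. In the interior, $\Lambda_u^j=\Lambda_w<1$ by (14), so $\Lambda_u<1$ and $u$ has a fixed point in $T$ by Proposition 10; it is also fixed by $w$, so it equals $q$ by uniqueness, and $S^{|u|}q=q$.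

**Step 3: the multipliers.** By Section 1 the multipliers of $(\xi,0)$ are $(g^n)'(\xi)$ and $\Lambda_n(\xi)$. At $\xi=0$ the first is $4^n$. At $\xi=\xi_w\ne0$ it is $1/w_0'(\xi)=\pm2^n$, by Step 1 of the proof of Proposition 10. So the first always has modulus $>1$, and $(\xi,0)$ is a saddle exactly when $\Lambda_n(\xi)<1$. $\blacksquare$

## 11. Periods $2$, $3$ and $n\ge4$ read off from $\Lambda$

With $\xi=4\sin^2\theta$ the map $g$ is the tent map $\theta\mapsto2\theta$ for $\theta\le\frac\pi4$, $\theta\mapsto\pi-2\theta$ for $\theta\ge\frac\pi4$, and $\Lambda$ is the product of $(2\sin\theta)^2$ along the orbit. We use the classical identity $\prod_{k=1}^{N-1}2\sin\frac{\pi k}N=N$ and the symmetry $\sin\frac{\pi k}N=\sin\frac{\pi(N-k)}N$.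

Least period $2$: there are four words of length $2$; $LL$ and $RR$ give the fixed points $0$ and $3$. What remains is the single orbit $\frac\pi5\mapsto\frac{2\pi}5\mapsto\pi-\frac{4\pi}5=\frac\pi5$. Here $\Lambda=\prod_{k=1}^42\sin\frac{\pi k}5=5>1$. So there is no interior point of least period $2$, as we found by hand.

Least period $3$: the six words other than $LLL,RRR$ form two orbits. One is $\frac\pi7\mapsto\frac{2\pi}7\mapsto\frac{3\pi}7\mapsto\frac\pi7$ with $\Lambda=7$. The other is $\frac\pi9\mapsto\frac{2\pi}9\mapsto\frac{4\pi}9\mapsto\frac\pi9$; here the full product $9$ must be divided by the factor $(2\sin\frac{3\pi}9)^2=3$, so $\Lambda=3$. Again there is no interior point.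

Least period $n\ge4$: take $\theta=\frac\pi{2^n+1}$. For $i\le n-2$ we have $2^i\theta<\frac\pi4$, so the orbit is $\theta<2\theta<\dots<2^{n-1}\theta<\frac\pi2$, and then $\pi-2^n\theta=\theta$. The least period is $n$ and the itinerary is $L^{n-1}R$. Since $2^i\theta<\pi2^{-(n-i)}$ and sine increases on $[0,\frac\pi2]$,
$$\sqrt\Lambda=\prod_{i=0}^{n-1}2\sin(2^i\theta)\le\prod_{j=1}^n2\sin(\pi2^{-j})\le2\cdot\sqrt2\cdot0.766\cdot0.391<1,$$
where the factors with $j\ge5$ are less than $1$ and have been dropped. By Theorem 3 there is an interior point of least period $n$ with itinerary $L^{n-1}R$, for every $n\ge4$.
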